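# Homogeneous algebras above a CCC algebra: is saturation $\omega_2$ enough?

## 1. The guess $\omega_2$, tried on small algebras

Start with a Boolean algebra $B$ satisfying the countable chain condition, and try to place it inside a homogeneous complete Boolean algebra $C$ so that suprema are preserved. How large must the pairwise disjoint families of $C$ be allowed to become?

Two background facts frame the matter. Assuming $V=L$, there is a CCC Boolean algebra that cannot be completely embedded in any CCC homogeneous complete Boolean algebra, so ZFC does not prove that $C$ can always be chosen CCC. On the other hand, $MA(\omega_1)$ implies that every CCC Boolean algebra can be completely embedded in a CCC complete homogeneous Boolean algebra. So $\omega_1$ is sometimes too small, and the first guess is that one more cardinal gives enough room: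

> (S) Every CCC Boolean algebra embeds completely in a homogeneous complete algebra $C$ with $\mathrm{sat}(C)=\omega_2$.

We first fix the words, then test (S).

**Definitions.** All Boolean algebras satisfy $0\neq1$. For nonzero $a\in B$ let $B\upharpoonright a=\{x\in B:x\le a\}$, an algebra with top element $a$. The algebra $B$ is *homogeneous* if $B\upharpoonright a\cong B$ for every nonzero $a$. It is *weakly homogeneous* if for all nonzero $a,b\in B$ there are nonzero $a'\le a$, $b'\le b$ with $B\upharpoonright a'\cong B\upharpoonright b'$. The *saturation* $\mathrm{sat}(B)$ is the least cardinal $\kappa$ such that every pairwise disjoint family of nonzero elements of $B$ has size $<\kappa$. $B$ is *CCC* if every such family is countable, that is, if $\mathrm{sat}(B)\le\omega_1$. An injective homomorphism is a *complete embedding* if it preserves all suprema that exist in the smaller algebra.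

Here are small examples. A finite algebra with $m$ atoms has saturation $m+1$, and $\mathcal P(\omega)$ has saturation $\omega_1$. A homogeneous algebra is weakly homogeneous: $B\upharpoonright a\cong B\cong B\upharpoonright b$, so take $a'=a$, $b'=b$. The converse fails. In $\mathcal P(\omega)$ any two nonzero elements contain atoms, and the factor below an atom is the two-element algebra, so $\mathcal P(\omega)$ is weakly homogeneous; it is not homogeneous, since the factor below an atom is not isomorphic to $\mathcal P(\omega)$. Finally, an embedding that is not complete: map the finite–cofinite algebra on $\omega$ into $\mathcal P(\omega\cup\{\infty\})$ by $X\mapsto X$ for finite $X$ and $X\mapsto X\cup\{\infty\}$ for cofinite $X$. The singletons have supremum $1$ in the small algebra, but the supremum of their images omits $\infty$.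

We use two elementary facts about suprema. First, if $\bigvee S$ exists in a Boolean algebra, then $z\wedge\bigvee S=\bigvee_{s\in S}(z\wedge s)$: if $w\ge z\wedge s$ for all $s\in S$, then $s\le w\vee -z$ for all $s$, so $\bigvee S\le w\vee -z$ and $z\wedge\bigvee S\le w$. Second, for a set $S$ of elements below $a$, a supremum in $B$ is a supremum in $B\upharpoonright a$ and conversely, because any upper bound may be intersected with $a$.

**Regular open algebras.** For a poset $R$, two elements are compatible if they have a common lower bound, and $r\perp r'$ means that they are not. An antichain is a set of pairwise incompatible elements, and $R$ is $\mu$-cc if every antichain has size $<\mu$. Let $RO(R)$ be the complete algebra of regular open subsets of $R$ (open means closed downward), and let $i:R\to RO(R)\setminus\{0\}$ be the canonical map. Recall that $i$ is order preserving, that its range is dense (below each nonzero $x$ there is some $i(r)$), and that $i(r)\wedge i(r')=0$ iff $r\perp r'$. Recall also that a complete algebra into which $R$ maps with these three properties is isomorphic to $RO(R)$. We need three consequences.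

* (d) *If $D\subseteq R$ and every $r'\le r$ is compatible with some member of $D$, then $i(r)\le\bigvee i[D]$.* Otherwise density gives $i(r'')\le i(r)-\bigvee i[D]$. Since $i(r'')\wedge i(r)\ne0$, there is $r'\le r'',r$. It is compatible with some $d\in D$, yet $i(r')\wedge i(d)\le i(r'')\wedge i(d)=0$, a contradiction.
* (e) $RO(R)\upharpoonright i(r)\cong RO(R\upharpoonright r)$, where $R\upharpoonright r=\{r':r'\le r\}$. The map $i$ restricted to $R\upharpoonright r$ has dense range in $RO(R)\upharpoonright i(r)$: if $i(s)\le x\le i(r)$, then $s$ is compatible with $r$, and a common lower bound $r'$ has $i(r')\le x$. Incompatibility of elements below $r$ is the same in $R\upharpoonright r$ as in $R$.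
* (f) $RO(R)$ has the same chain conditions as $R$. An antichain of $R$ is sent by $i$ to pairwise disjoint elements. Conversely, choosing $i(r_x)\le x$ for each $x$ in a disjoint family gives pairwise incompatible $r_x$.

**The simplest homogeneous algebra of saturation $\omega_2$.** Let $\lambda$ be an infinite cardinal and let $T=\lambda^{<\omega}$ be the finite sequences from $\lambda$, ordered by $\supseteq$. Put $K=RO(T)$. Since $|T|=\lambda$, antichains have size at most $\lambda$, and the sequences $\langle\nu\rangle$, $\nu<\lambda$, form one of size $\lambda$. So $\mathrm{sat}(K)=\lambda^+$. For homogeneity, note that $T\upharpoonright s\cong T$, so $K\upharpoonright i(s)\cong K$ by (e). The elements $i(\langle\nu\rangle)$ partition $1$, so $K\cong K^\lambda$. Any nonzero $x$ is the join of a maximal disjoint family of elements $i(s)\le x$, say $\mu$ of them, $1\le\mu\le\lambda$. Hence $K\upharpoonright x\cong K^\mu\cong(K^\lambda)^\mu\cong K^\lambda\cong K$.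

**Finite algebras and $\mathcal P(\omega)$.** Take $\lambda=\omega_1$, so $\mathrm{sat}(K)=\omega_2$. If $B$ is finite with atoms $a_1,\dots,a_m$, partition $1\in K$ into nonzero $u_1,\dots,u_m$ and map $\bigvee_{j\in J}a_j$ to $\bigvee_{j\in J}u_j$; all suprema in $B$ are finite, so this is complete. For $\mathcal P(\omega)$ partition $1$ into nonzero $u_n$, $n<\omega$, and map $X$ to $\bigvee_{n\in X}u_n$, which preserves all unions. In these cases (S) asks for very little.

**Products, and what homogeneity forces.** Let $B=B_1\times B_2$, let $e:B\to C$ be a complete embedding, and let $C$ be homogeneous. Put $u=e(1,0)$ and $v=e(0,1)$. Then $B_1$ embeds completely in $C\upharpoonright u$ by $x\mapsto e(x,0)$, and $B_2$ embeds completely in $C\upharpoonright v$. But $C\upharpoonright u\cong C\upharpoonright v$. So *one and the same* algebra $C\upharpoonright u$ contains complete copies of both $B_1$ and $B_2$. If $B_1$ and $B_2$ conflict with each other, this must cost something, and (S) says that the price is never above $\omega_2$.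

We shall see that (S) holds under CH and under $MA(\omega_1)$, and that the conflict can be made so strong that (S) fails:

**Main statement.** *If ZFC is consistent, then so is ZFC + "there is a CCC complete Boolean algebra that cannot be completely embedded in any homogeneous Boolean algebra $C$ with $\mathrm{sat}(C)\le\omega_2$". This holds after adding $\omega_2$ Cohen reals to any model of ZFC.*

## 2. Infinitely many copies of $B$: an upper bound in ZFC

A sensible attempt to prove (S) is to make room for permuting copies of $B$. Use infinitely many independent copies of $B$, so that permutations of the copies move any piece of the algebra to a place where it meets any other piece; multiply with $\lambda^{<\omega}$, so that every piece splits into $\lambda$ copies of itself; then glue. Here is what this gives.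

**Theorem 2.** *Let $\lambda\ge\omega$ be a cardinal and let $B$ be a Boolean algebra all of whose finite powers $(B\setminus\{0\})^n$ (as product posets) are $\lambda^+$-cc. Then $B$ embeds completely in a homogeneous complete algebra $C$ with $\mathrm{sat}(C)=\lambda^+$. Every CCC algebra satisfies the hypothesis for $\lambda=2^\omega$.*

*Proof.* Let $P$ be the set of finite partial functions $p:\omega\to B\setminus\{0\}$, with $p\le p'$ iff $\mathrm{dom}\,p\supseteq\mathrm{dom}\,p'$ and $p(n)\le p'(n)$ for all $n\in\mathrm{dom}\,p'$. So $p,p'$ are compatible iff $p(n)\wedge p'(n)\ne0$ for every $n$ in both domains. Let $T=\lambda^{<\omega}$ ordered by $\supseteq$, let $R=P\times T$ and $C=RO(R)$. In this proof $C\upharpoonright0$ denotes the one-element algebra.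

**Step 1: saturation.** We compute $\mathrm{sat}(C)$; by (f) we may count antichains in $R$. Suppose $R$ had $\lambda^+$ pairwise incompatible elements. There are $\lambda$ possible $T$-coordinates and countably many possible domains, so $\lambda^+$ of these elements share the same $T$-coordinate and the same domain $F$. Then their $P$-coordinates are pairwise incompatible, and since their domains are all $F$, they form an antichain of size $\lambda^+$ in $(B\setminus\{0\})^F$. This contradicts the hypothesis. So $C$ is $\lambda^+$-cc. The elements $i(\emptyset,\langle\nu\rangle)$, $\nu<\lambda$, are nonzero and pairwise disjoint, hence $\mathrm{sat}(C)=\lambda^+$.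

**Step 2: gluing isomorphisms.** We set up notation for comparing factors. Write $x\sim y$ if $C\upharpoonright x\cong C\upharpoonright y$, and $x\lesssim y$ if $x\sim y'$ for some $y'\le y$. If $(x_j)$ and $(y_j)$ are pairwise disjoint families with isomorphisms $\varphi_j:C\upharpoonright x_j\to C\upharpoonright y_j$, then $\bigvee x_j\sim\bigvee y_j$. Indeed, since $C$ is complete, $z\mapsto\bigvee_j\varphi_j(z\wedge x_j)$ is a monotone map from $C\upharpoonright\bigvee x_j$ to $C\upharpoonright\bigvee y_j$, and $w\mapsto\bigvee_j\varphi_j^{-1}(w\wedge y_j)$ is a monotone inverse: the part of $\bigvee_k\varphi_k(z\wedge x_k)$ below $y_j$ is exactly $\varphi_j(z\wedge x_j)$, because the $y_k$ are disjoint.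

**Step 3: every nonzero $x$ is the join of $\lambda$ pairwise disjoint elements $x^\nu\sim x$.** This is what the factor $T$ is for. First let $x=i(p,s)$. The elements $i(p,s^\frown\nu)$, $\nu<\lambda$, are pairwise disjoint and below $x$. Any $(p',s')\le(p,s)$ is compatible with some $(p,s^\frown\nu)$: if $s'=s$, any $\nu$ will do, and otherwise let $\nu$ be the entry of $s'$ following $s$. So by (d) they partition $x$. Moreover $(p',s^\frown t)\mapsto(p',s^\frown\nu^\frown t)$ is an isomorphism $R\upharpoonright(p,s)\cong R\upharpoonright(p,s^\frown\nu)$, so $i(p,s^\frown\nu)\sim x$ by (e).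

For general $x$, take a maximal disjoint family of elements $x_k=i(r_k)\le x$. By density $\bigvee_kx_k=x$. Write $x_k=\bigvee_\nu x_{k,\nu}$ as just done, with $x_{k,\nu}\sim x_k$, and put $x^\nu=\bigvee_kx_{k,\nu}$. The $x^\nu$ are disjoint with join $x$, and $x^\nu\sim\bigvee_kx_k=x$ by Step 2.

**Step 4: for nonzero $x,y$ there are nonzero $x'\le x$, $y'\le y$ with $x'\sim y'$.** This is what the infinitely many copies are for; it says that $C$ is weakly homogeneous. Choose $i(p,s)\le x$ and $i(p',s')\le y$. Let $N$ be larger than all elements of $\mathrm{dom}\,p\cup\mathrm{dom}\,p'$, and let $\pi$ be the permutation of $\omega$ that swaps $m$ and $N+m$ for $m<N$ and fixes all other numbers. Then $\pi[\mathrm{dom}\,p]\cap\mathrm{dom}\,p'=\emptyset$. Let $\pi$ act on $P$ by $(\pi p)(\pi(n))=p(n)$; this is an automorphism. Because the domains are disjoint, $r=\pi p\cup p'$ is in $P$, and $r\le\pi p$, $r\le p'$. Put $x'=i(\pi^{-1}r,s)$ and $y'=i(r,s')$. Since $\pi^{-1}r\le p$, we have $x'\le i(p,s)\le x$; likewise $y'\le y$. The map $(p'',s^\frown t)\mapsto(\pi p'',s'^\frown t)$ is an isomorphism $R\upharpoonright(\pi^{-1}r,s)\cong R\upharpoonright(r,s')$, so $x'\sim y'$ by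 (e).

**Step 5: for nonzero $a$, some $y\le a$ has $y\sim 1$.** We fit a copy of all of $C$ below $a$. Let $W$ be a maximal pairwise disjoint family of nonzero $w\lesssim a$. If $z=-\bigvee W$ were nonzero, Step 4 applied to $z$ and $a$ would give a nonzero $z'\le z$ with $z'\lesssim a$, contradicting maximality. So $\bigvee W=1$. By Step 1, $|W|\le\lambda$. By Step 3, $a=\bigvee_{\nu<\lambda}a_\nu$ with the $a_\nu$ disjoint and $a_\nu\sim a$. Fix an injection $w\mapsto\nu(w)$ from $W$ to $\lambda$. Since $w\lesssim a\sim a_{\nu(w)}$, transporting along an isomorphism $C\upharpoonright a\cong C\upharpoonright a_{\nu(w)}$ gives $w^*\le a_{\nu(w)}$ with $w\sim w^*$. The $w^*$ are disjoint, so by Step 2 the element $y=\bigvee_{w\in W}w^*\le a$ satisfies $1=\bigvee W\sim y$.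

**Step 6: $C$ is homogeneous.** We pass from "$C$ fits below $a$" to $C\cong C\upharpoonright a$ by a Cantor–Schröder–Bernstein argument. Let $f:C\to C\upharpoonright y$ be an isomorphism, with $y\le a$ as in Step 5. Put $d_0=-a$, $d_{n+1}=f(d_n)$, $d=\bigvee_nd_n$. Since $f$ preserves joins, $f(d)=\bigvee_{n\ge1}d_n$, so $d=d_0\vee f(d)$. Since $f(d)\le y\le a$, we have $d_0\wedge f(d)=0$ and $a\wedge d=f(d)$. Since $-d\le-d_0=a$, we have $a\wedge-d=-d$. Thus $a=f(d)\vee(-d)$ is a disjoint join. As $f$ restricts to an isomorphism $C\upharpoonright d\cong C\upharpoonright f(d)$,
$$C\cong C\upharpoonright d\times C\upharpoonright(-d)\cong C\upharpoonright f(d)\times C\upharpoonright(-d)\cong C\upharpoonright a .$$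

**Step 7: the embedding.** We embed $B$ as the copy with index $0$. Let $e(0)=0$ and $e(b)=i(\{(0,b)\},\emptyset)$ for $b\ne0$. Then $e(b)\neq0$ for $b\ne0$, $e$ is monotone, and $b\wedge b'=0$ implies $e(b)\wedge e(b')=0$. Every $(p,s)$ is compatible with $(\{(0,1)\},\emptyset)$ (add the value $1$ at $0$ if $0\notin\mathrm{dom}\,p$), so $e(1)=1$ by (d).

Now let $0\ne b=\bigvee_jb_j$ in $B$; we may drop the zero terms. Let $(p,s)\le(\{(0,b)\},\emptyset)$, so $0\ne p(0)\le b$. For some $j$ we have $p(0)\wedge b_j\ne0$, since otherwise $b-p(0)<b$ would be an upper bound of the $b_j$. Replacing the value $p(0)$ by $p(0)\wedge b_j$ shows that $(p,s)$ is compatible with $(\{(0,b_j)\},\emptyset)$. By (d), $e(b)\le\bigvee_je(b_j)$, and $\ge$ holds by monotonicity. So $e$ preserves all existing joins. From $e(b)\vee e(-b)=e(1)=1$ and $e(b)\wedge e(-b)=0$ we get $e(-b)=-e(b)$. Hence $e$ is a homomorphism, it is injective because $e(b)\ne0$ for $b\neq0$, and it is complete.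

**Step 8: CCC algebras and $\lambda=2^\omega$.** It remains to check the last sentence of the theorem. Let $B$ be CCC and suppose $\{p_\xi:\xi<(2^\omega)^+\}$ is an antichain in $(B\setminus\{0\})^n$, listed without repetition; clearly $n\ge1$. For $\xi\ne\eta$ some coordinate satisfies $p_\xi(k)\wedge p_\eta(k)=0$; color $\{\xi,\eta\}$ by the least such $k<n$. The Erdős–Rado theorem $(2^\omega)^+\to(\omega_1)^2_n$ gives an uncountable set of indices all of whose pairs have the same color $k$. Then the $p_\xi(k)$ for these $\xi$ form an uncountable pairwise disjoint family of nonzero elements of $B$, a contradiction. $\blacksquare$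

**Where this attempt at (S) stops.** For (S) we want $\lambda=\omega_1$. Steps 2–7 do not care which $\lambda$ is used once Step 1 is available. Step 1 needs the finite powers of $B\setminus\{0\}$ to be $\omega_2$-cc, and for CCC algebras in general Step 8 gives only $(2^\omega)^+$-cc. So under CH the guess is proved. It also follows from $MA(\omega_1)$, where the powers are even CCC (Section 6). If $2^\omega>\omega_1$, the exact point at issue is whether a CCC algebra can have antichains of size $\omega_2$ in its square.

## 3. From an antichain in the square to a conflict between two factors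

Suppose we have two CCC algebras $B_1,B_2$ with nonzero elements $x_\alpha\in B_1$, $h_\alpha\in B_2$ ($\alpha<\kappa$) such that for all $\alpha\ne\beta$
$$x_\alpha\wedge x_\beta=0\quad\text{or}\quad h_\alpha\wedge h_\beta=0. \tag{1}$$
Then in the square of $B=B_1\times B_2$ the pairs $\big((x_\alpha,0),(0,h_\alpha)\big)$ form an antichain of size $\kappa$. So for $\lambda<\kappa$ Theorem 2 does not apply to $B$.

This alone refutes nothing: it only disables one construction. If $B$ is a homogeneous complete algebra, the identity embeds $B$ into itself, whatever its square does. We have to use what Section 1 says about *every* homogeneous $C$ above $B_1\times B_2$, namely that complete copies of $B_1$ and $B_2$ live in one factor of $C$.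

Condition (1) suggests coloring pairs. Write $[\kappa]^2$ for the set of two-element subsets of $\kappa$, and $c(\alpha,\beta)$ for $c(\{\alpha,\beta\})$. Think of $c:[\kappa]^2\to2$ as a graph on $\kappa$ whose edges are the pairs of color $1$. An *$i$-clique* is a set all of whose pairs have color $i$.

**A first pair of factors.** Let $Q_i$ be the poset of finite $i$-cliques ordered by $\supseteq$, and suppose that both are CCC. Take $B_i=RO(Q_i)$, with the elements $k_\alpha$ and $h_\alpha$ given by $\{\alpha\}$ in $Q_0$ and $Q_1$. For $c(\alpha,\beta)=1$ the $k$'s are disjoint, and for $c(\alpha,\beta)=0$ the $h$'s are, so (1) holds. Let these algebras embed completely in one algebra of saturation at most $\kappa$, with images $K_\alpha$ and $H_\alpha$. The elements $K_\alpha\wedge H_\alpha$ are pairwise disjoint, hence fewer than $\kappa$ of them are nonzero. And there the argument stops, because it is no contradiction that $K_\alpha\wedge H_\alpha=0$ for most, or all, $\alpha$. A $0$-clique and a $1$-clique meet in at most one point, and nothing said so far prevents them from being disjoint.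

**The repair.** Do not add one $0$-clique; add a partition of *all* of $\kappa$ into countably many $0$-cliques. In graph language, one factor adds a proper coloring of the graph with countably many colors, the other adds a clique of the graph that is not contained in any small set of the ground model. Each vertex of the clique now must have some color, and no two have the same color, so the clique becomes countable. An algebra of saturation $\le\kappa$ cannot afford this if $\mathrm{cf}(\kappa)>\omega$. Section 4 makes this precise without any forcing language.

## 4. Good colorings and Lemma A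

For disjoint sets $a,b$ put $a\otimes b=\{\{x,y\}:x\in a,\ y\in b\}$.

**Definition.** A coloring $c:[\kappa]^2\to2$ is *good* if

* (G1) for every uncountable family of pairwise disjoint nonempty finite subsets of $\kappa$ and every $i<2$, there are distinct members $a,b$ with $c\equiv i$ on $a\otimes b$;
* (G2) for every finite $q\subset\kappa$ there are $\kappa$ many $\alpha\in\kappa\setminus q$ with $c(\xi,\alpha)=1$ for all $\xi\in q$.

Condition (G1) will make both factors CCC, and (G2) will make the clique large. For uncountable $\kappa$, the constant coloring with value $1$ satisfies (G2), but it violates (G1) for $i=0$. Applied to singletons, (G1) says that there is no uncountable $0$-clique and no uncountable $1$-clique.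

**Lemma A.** *Let $\mathrm{cf}(\kappa)>\omega$ and let $c:[\kappa]^2\to2$ be good. Then there is a CCC complete algebra $B_c$ such that if $B_c$ embeds completely in a homogeneous (or just weakly homogeneous) algebra $C$, then $\mathrm{sat}(C)>\kappa$.*

*Proof.* Let $P$ be the set of finite partial functions $p:\kappa\to\omega$ such that $c(\alpha,\beta)=0$ whenever $\alpha\ne\beta$ are in $\mathrm{dom}\,p$ and $p(\alpha)=p(\beta)$. Let $Q$ be the set of finite $q\subset\kappa$ with $c\equiv1$ on $[q]^2$. Order both by $\supseteq$. (A toy picture on three vertices: if $c(0,1)=c(1,2)=1$ and $c(0,2)=0$, then $\{(0,5),(1,7),(2,5)\}$ is a condition of $P$, while $\{(0,5),(1,5)\}$ is not; the conditions of $Q$ are $\emptyset$, the singletons, $\{0,1\}$ and $\{1,2\}$.)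

**Step 1: $P$ and $Q$ are CCC.** This is the use of (G1). Take uncountably many distinct conditions of $P$. Each finite set is the domain of only countably many of them, so uncountably many different domains occur. By the $\Delta$-system lemma there are uncountably many $p_\xi$ with distinct domains forming a $\Delta$-system with root $r$. There are countably many functions from $r$ to $\omega$, so after thinning out $p_\xi\upharpoonright r$ is constant. At most one domain equals $r$; discard it. Then the sets $a_\xi=\mathrm{dom}\,p_\xi\setminus r$ are nonempty, finite and pairwise disjoint. By (G1) with $i=0$ there are $\xi\ne\eta$ with $c\equiv0$ on $a_\xi\otimes a_\eta$. Now $p_\xi\cup p_\eta$ is a function. Two distinct points of its domain lie both in $\mathrm{dom}\,p_\xi$, or both in $\mathrm{dom}\,p_\eta$, or one in $a_\xi$ and the other in $a_\eta$. In the first two cases the requirement holds because $p_\xi,p_\eta\in P$, in the third because the pair has color $0$. So $p_\xi\cup p_\eta\in P$, and $p_\xi,p_\eta$ are compatible.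

For $Q$, take uncountably many distinct conditions and thin out to a $\Delta$-system $(q_\xi)$ with root $r$, discarding $r$ itself. By (G1) with $i=1$ there are $\xi\ne\eta$ with $c\equiv1$ on $(q_\xi\setminus r)\otimes(q_\eta\setminus r)$. Then every pair from $q_\xi\cup q_\eta$ lies in $q_\xi$, or in $q_\eta$, or in this product set, so $q_\xi\cup q_\eta\in Q$.

Put $B_c=RO(P)\times RO(Q)$. It is complete. It is CCC because in a disjoint family of nonzero elements only countably many have nonzero first coordinate and only countably many have nonzero second coordinate.

**Step 2: four relations in the factors.** We record everything about $B_c$ that will be used. Let $x_{\alpha,n}=i_P(\{(\alpha,n)\})$ and $h_\alpha=i_Q(\{\alpha\})$, for $\alpha<\kappa$, $n<\omega$. Then the following hold.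

1. $\bigvee_nx_{\alpha,n}=1$ for each $\alpha$. Any $p\in P$ has $\alpha\in\mathrm{dom}\,p$, or else extends to $p\cup\{(\alpha,n)\}\in P$ with $n\notin\mathrm{ran}\,p$. So $p$ is compatible with some $\{(\alpha,n)\}$; use (d) with $r=\emptyset$.
2. If $c(\alpha,\beta)=1$, then $x_{\alpha,n}\wedge x_{\beta,n}=0$, because no $p\in P$ takes the value $n$ at both $\alpha$ and $\beta$.
3. If $c(\alpha,\beta)=0$, then $h_\alpha\wedge h_\beta=0$, because no $q\in Q$ contains both $\alpha$ and $\beta$.
4. If $A\subset\kappa$ and $|A|<\kappa$, then $\bigvee_{\alpha\notin A}h_\alpha=1$. Given $q\in Q$, (G2) provides $\kappa$ many $\alpha\notin q$ joined to all points of $q$ by color $1$. One of them is outside $A$, and $q\cup\{\alpha\}\in Q$. Use (d) with $r=\emptyset$.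

**Step 3: bringing both factors into one place.** Now homogeneity is used. Let $e:B_c\to C$ be a complete embedding, with $C$ weakly homogeneous, and suppose toward a contradiction that $\mathrm{sat}(C)\le\kappa$. Put $u=e(1,0)\ne0$ and $v=e(0,1)\ne0$. Choose nonzero $u'\le u$, $v'\le v$ and an isomorphism $\varphi:C\upharpoonright v'\to C\upharpoonright u'$. (If $C$ is homogeneous, take $u'=u$ and $v'=v$.) Put
$$X_{\alpha,n}=e(x_{\alpha,n},0)\wedge u',\qquad H_\alpha=\varphi\big(e(0,h_\alpha)\wedge v'\big),\qquad Z_{\alpha,n}=X_{\alpha,n}\wedge H_\alpha .$$
Since $e$ is complete, item 1 gives $\bigvee_ne(x_{\alpha,n},0)=e(1,0)=u$, and distributivity gives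
$$\bigvee_nX_{\alpha,n}=u'\quad\text{for all }\alpha. \tag{2}$$
In the same way item 4 gives $\bigvee_{\alpha\notin A}\big(e(0,h_\alpha)\wedge v'\big)=v'$ whenever $|A|<\kappa$. The isomorphism $\varphi$ preserves suprema, and suprema in $C\upharpoonright v'$ and $C\upharpoonright u'$ agree with those in $C$, so
$$\bigvee_{\alpha\notin A}H_\alpha=u'\quad\text{whenever }|A|<\kappa. \tag{3}$$
Completeness of $C$ is not used: the suprema in question exist because $e$ preserves them.

**Step 4: the clique becomes small.** We count the nonzero $Z_{\alpha,n}$. Fix $n$ and $\alpha\ne\beta$. If $c(\alpha,\beta)=1$, then $X_{\alpha,n}\wedge X_{\beta,n}=0$ by item 2. If $c(\alpha,\beta)=0$, then $H_\alpha\wedge H_\beta=0$ by item 3. In both cases $Z_{\alpha,n}\wedge Z_{\beta,n}=0$. So the nonzero $Z_{\alpha,n}$, for this $n$, are pairwise disjoint, and $A_n=\{\alpha:Z_{\alpha,n}\ne0\}$ has size $<\mathrm{sat}(C)\le\kappa$. Let $A=\bigcup_nA_n$. Since $\mathrm{cf}(\kappa)>\omega$, we have $|A|<\kappa$.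

For $\alpha\notin A$ every $Z_{\alpha,n}$ is $0$. By (2) and distributivity,
$$H_\alpha=H_\alpha\wedge\bigvee_nX_{\alpha,n}=\bigvee_nZ_{\alpha,n}=0 .$$
Here the gap of Section 3 is closed: the $X_{\alpha,n}$ catch all of $u'$. By (3), $u'=\bigvee_{\alpha\notin A}H_\alpha=0$, a contradiction. $\square$

## 5. Cohen forcing adds a good coloring

It remains to find good colorings on $\omega_2$. A generic coloring will do. Let $\mathrm{Fn}(I,2)$ be the poset of finite partial functions from $I$ to $2$, ordered by $\supseteq$; recall that it is CCC. Adding $\kappa$ Cohen reals means forcing with $\mathrm{Fn}(\kappa\times\omega,2)$. Since $|[\kappa]^2|=\kappa=|\kappa\times\omega|$ for infinite $\kappa$, this is isomorphic to $\mathrm{Fn}([\kappa]^2,2)$.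

We use the $\Delta$-system lemma for indexed families: for finite sets $d_\xi$ ($\xi<\omega_1$) there are an uncountable $I$ and a set $d$ with $d_\xi\cap d_\eta=d$ for all distinct $\xi,\eta\in I$. (If one set occurs uncountably often, use its indices; otherwise there are uncountably many different sets, and the usual version applies.)

**Lemma B.** *Let $\kappa$ be an uncountable cardinal, let $\mathbb F=\mathrm{Fn}([\kappa]^2,2)$, let $G$ be $\mathbb F$-generic over $V$, and let $c=\bigcup G$. Then $c$ is good in $V[G]$.*

*Proof.* By genericity $c$ is a function from $[\kappa]^2$ to $2$. As $\mathbb F$ is CCC, cardinals and cofinalities are preserved.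

**Step 1: (G1).** We show that a condition can always be extended to make two members of the family see each other in color $i$ only. An uncountable family in $V[G]$ contains one of size $\omega_1$, so let
$$s\Vdash\text{``}\langle\dot a_\xi:\xi<\omega_1\rangle\text{ are pairwise disjoint nonempty finite subsets of }\kappa\text{''},$$
and let $i<2$. Working in $V$, for each $\xi<\omega_1$ choose $s_\xi\le s$ and a finite $a_\xi$ with $s_\xi\Vdash\dot a_\xi=a_\xi$, and then a finite $d_\xi\supseteq a_\xi$ with $\mathrm{dom}\,s_\xi\subseteq[d_\xi]^2$. By the $\Delta$-system lemma, and because there are only finitely many possibilities for the rest, there is an uncountable $I$ such that for $\xi\in I$ the $d_\xi$ form a $\Delta$-system with root $d$, the restriction $s_\xi\upharpoonright[d]^2$ is constant, and $a_\xi\cap d=r$ is constant.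

Take $\xi\ne\eta$ in $I$. Since $\mathrm{dom}\,s_\xi\cap\mathrm{dom}\,s_\eta\subseteq[d_\xi]^2\cap[d_\eta]^2=[d]^2$, and $s_\xi,s_\eta$ agree there, $s_\xi\cup s_\eta$ is a condition. It forces $\dot a_\xi=a_\xi$, $\dot a_\eta=a_\eta$ and $\dot a_\xi\cap\dot a_\eta=\emptyset$, so $a_\xi\cap a_\eta=\emptyset$. As $r$ is contained in both sets, $r=\emptyset$. Hence $a_\xi\subseteq d_\xi\setminus d$ and $a_\eta\subseteq d_\eta\setminus d$. If $x\in a_\xi$ and $y\in a_\eta$, then $x\notin d_\eta$ and $y\notin d_\xi$, so $\{x,y\}$ is neither in $[d_\xi]^2$ nor in $[d_\eta]^2$. So $\{x,y\}\notin\mathrm{dom}(s_\xi\cup s_\eta)$: none of the pairs in $a_\xi\otimes a_\eta$ has been decided. Therefore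
$$t=s_\xi\cup s_\eta\cup\{(z,i):z\in a_\xi\otimes a_\eta\}$$
is a condition below $s$, and it forces $c\equiv i$ on $\dot a_\xi\otimes\dot a_\eta$. The same argument applies to every $s'\le s$ in place of $s$, so the conditions $t$ that force this for some $\xi\ne\eta$ are dense below $s$. If $s\in G$, one of them is in $G$. The two members obtained are distinct, being disjoint and nonempty.

**Step 2: (G2).** We find the many $\alpha$ by looking for one in each of $\kappa$ many blocks. Fix a finite $q\subset\kappa$; it belongs to $V$. In $V$, split $\kappa\setminus q$ into $\kappa$ disjoint countably infinite blocks. Given a block $E$ and a condition $s$, since $\mathrm{dom}\,s$ is finite, some $\alpha\in E$ has no pair $\{\xi,\alpha\}$ ($\xi\in q$) in $\mathrm{dom}\,s$. So $s$ can be extended to force $c(\xi,\alpha)=1$ for all $\xi\in q$. By genericity every block contains such an $\alpha$, which gives $\kappa$ many of them. $\square$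

**Theorem 1.** *Let $\kappa$ be a cardinal with $\mathrm{cf}(\kappa)>\omega$. After adding $\kappa$ Cohen reals there is a CCC complete algebra $B$ such that every homogeneous algebra $C$ (complete or not) into which $B$ embeds completely has $\mathrm{sat}(C)>\kappa$. It even suffices that $C$ is weakly homogeneous.*

*Proof.* Since $\mathrm{cf}(\kappa)>\omega$, $\kappa$ is uncountable, so Lemma B gives a good coloring $c$ of $[\kappa]^2$ in $V[G]$. In $V[G]$ we still have $\mathrm{cf}(\kappa)>\omega$, so Lemma A applies there, and $B=B_c$ is as required. $\blacksquare$

**Proof of the main statement.** Take $\kappa=\omega_2$ in Theorem 1; $\omega_2$ is preserved. In $V[G]$ the CCC complete algebra $B_c$ has no complete embedding into a homogeneous algebra $C$ with $\mathrm{sat}(C)\le\omega_2$, so in particular none into a homogeneous complete $C$ with $\mathrm{sat}(C)=\omega_2$. Hence ZFC, if consistent, does not prove (S). $\blacksquare$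

## 6. Sharpness of $(2^\omega)^+$, and independence of (S)

Theorem 2 gives the upper bound $(2^\omega)^+$, and Lemma A gives lower bounds from good colorings. They meet in several models. Under CH no forcing is needed to obtain a good coloring on $\omega_1$.

**Lemma C (CH).** *There is a good coloring $c:[\omega_1]^2\to2$.*

*Proof.* The color of a pair is decided at its larger element. At stage $\beta$ we know $c$ on $[\beta]^2$ and define $c(\cdot,\beta):\beta\to2$. For (G1) the point $\beta$ must see, in the prescribed color $i$, infinitely many sets from each sequence listed so far; and it must do so inside the infinite sets of indices that earlier points have left, since a member $b$ of the family may have several points.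

**Step 1: bookkeeping.** We list all tasks in type $\omega_1$. By CH there are $\omega_1^\omega=2^\omega=\omega_1$ sequences $A=(A_n)_{n<\omega}$ of pairwise disjoint nonempty finite subsets of $\omega_1$; list them as $\langle A^\xi:\xi<\omega_1\rangle$. Let $\langle q_\beta:\beta<\omega_1\rangle$ list finite subsets of $\omega_1$ with $q_\beta\subset\beta$ so that each finite subset of $\omega_1$ is listed uncountably often. (Take any list in which each finite set occurs uncountably often, and replace the $\beta$th entry by $\emptyset$ if it is not a subset of $\beta$. A finite set $q$ loses only its occurrences at the countably many $\beta\le\max q$.)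

**Step 2: the recursion.** We define $c(\cdot,\beta)$ so that $c(\xi,\beta)=1$ for $\xi\in q_\beta$, and so that the following holds.

> $(*)$ For all $\xi<\beta$, finite $F\subset\beta$ and $i<2$ with $\bigcup_nA^\xi_n\subseteq\min(F\cup\{\beta\})$: if $N=\{n:c(x,\gamma)=i\ \forall x\in A^\xi_n\ \forall\gamma\in F\}$ is infinite, then for infinitely many $n\in N$, $c(x,\beta)=i$ for all $x\in A^\xi_n$.

Note that $N$ depends only on $c\upharpoonright[\beta]^2$, which is known at stage $\beta$, and that all $A^\xi_n$ concerned are subsets of $\beta$. Since $\beta$ is countable, there are countably many triples $(\xi,F,i)$ to be served. If there are any, list them in type $\omega$ so that each occurs infinitely often. Start with the finite partial function that is $1$ on $q_\beta$. At each step finitely many points of $\beta$ have been decided. The set $N$ of the current triple is infinite and the $A^\xi_n$ are pairwise disjoint, so some $n\in N$ has $A^\xi_n$ disjoint from the decided points. Give all points of $A^\xi_n$ the value $i$. This $n$ is new for the triple, because $A_n^\xi$ is nonempty and was undecided. After $\omega$ steps each triple has received infinitely many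 $n$. Fill in the remaining values arbitrarily.

**Step 3: (G2).** Given a finite $q$, there are uncountably many $\beta$ with $q_\beta=q$. For each of them $q\subset\beta$, so $\beta\notin q$, and $c(\xi,\beta)=1$ for all $\xi\in q$.

**Step 4: (G1).** Let $\mathcal A$ be an uncountable family of pairwise disjoint nonempty finite sets and let $i<2$. We find one member $b$ high enough to be compared with infinitely many others. Choose $\xi$ such that $A^\xi$ enumerates, without repetition, infinitely many members of $\mathcal A$, and a countable ordinal $\delta>\xi$ with $\bigcup_nA^\xi_n\subseteq\delta$. Only countably many members of $\mathcal A$ meet $\delta$, so there is $b=\{\beta_1<\dots<\beta_k\}\in\mathcal A$ with $\delta\le\beta_1$. Thus $\xi<\beta_1$ and $\bigcup_nA^\xi_n\subseteq\beta_1$.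

Apply $(*)$ at $\beta_1$ with $F=\emptyset$; here $N=\omega$, so the set $N_1$ of all $n$ with $c(x,\beta_1)=i$ for all $x\in A^\xi_n$ is infinite. Apply $(*)$ at $\beta_2$ with $F=\{\beta_1\}$; the hypothesis $\bigcup_nA_n^\xi\subseteq\min(F\cup\{\beta_2\})=\beta_1$ holds and $N=N_1$ is infinite, so infinitely many $n\in N_1$ also have $c(x,\beta_2)=i$ for all $x\in A^\xi_n$. Continue up to $\beta_k$ with $F=\{\beta_1,\dots,\beta_{k-1}\}$. We obtain infinitely many $n$ with $c\equiv i$ on $A^\xi_n\otimes b$. Since $A^\xi_n\subseteq\delta$ and $b\cap\delta=\emptyset$, we have $A^\xi_n\ne b$. $\square$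

**Theorem 3.** *Let $\theta$ be the least cardinal such that every CCC algebra embeds completely in a homogeneous complete algebra $C$ with $\mathrm{sat}(C)\le\theta$. Then:*

1. *$\theta\le(2^\omega)^+$ (in ZFC).*
2. *Under CH, $\theta=\omega_2=(2^\omega)^+$. In particular, that there is a CCC algebra with no complete embedding in a CCC homogeneous complete algebra already follows from CH.*
3. *If $\kappa$ is an infinite cardinal with $\kappa^\omega=\kappa$ in $V$ and $\kappa$ Cohen reals are added, then $2^\omega=\kappa$ and $\theta=\kappa^+=(2^\omega)^+$. In fact the single CCC algebra $B_c$ embeds completely in a homogeneous complete algebra of saturation $\kappa^+$, but in no homogeneous (even weakly homogeneous) algebra of saturation $\le\kappa$.*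

*Proof.* (1) is Theorem 2 with $\lambda=2^\omega$; it also shows that $\theta$ exists.

(2) Under CH, (1) gives $\theta\le\omega_2$. By Lemma C there is a good coloring of $[\omega_1]^2$, and $\mathrm{cf}(\omega_1)>\omega$. By Lemma A with $\kappa=\omega_1$, every homogeneous $C$ into which $B_c$ embeds completely has $\mathrm{sat}(C)>\omega_1$. So $\theta\ge\omega_2$, and no such $C$ is CCC.

(3) By König's theorem $\kappa^{\mathrm{cf}(\kappa)}>\kappa$, so $\kappa^\omega=\kappa$ implies $\mathrm{cf}(\kappa)>\omega$. That $2^\omega=\kappa$ in the extension is standard (Kunen, *Set Theory*, Ch. VII); here is the argument. Every subset of $\omega$ in $V[G]$ has a name of the form $\bigcup_n\{\check n\}\times A_n$ with antichains $A_n\subseteq\mathbb F$. These are countable and $|\mathbb F|=\kappa$, so there are at most $(\kappa^\omega)^\omega=\kappa$ such names, and $2^\omega\le\kappa$. Conversely, the generic function for $\mathrm{Fn}(\kappa\times\omega,2)$ gives $\kappa$ many functions from $\omega$ to $2$. Two of them with indices $\alpha\ne\beta$ differ: any condition leaves some $n$ with $(\alpha,n)$ and $(\beta,n)$ both undecided, and can be extended to give them different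 values. So $2^\omega\ge\kappa$.

Now work in $V[G]$. Theorem 2 with $\lambda=2^\omega=\kappa$ embeds every CCC algebra, in particular $B_c$, completely in a homogeneous complete algebra of saturation $\kappa^+$. By Theorem 1 and its proof, $B_c$ embeds completely in no weakly homogeneous algebra of saturation $\le\kappa$. Hence $\theta=\kappa^+$. $\blacksquare$

**Corollary (independence).** *Statement (S) holds under CH and under $MA(\omega_1)$. It fails after adding $\omega_2$ Cohen reals, even with "$\mathrm{sat}(C)\le\omega_2$" in place of "$\mathrm{sat}(C)=\omega_2$" and without requiring $C$ to be complete. So, assuming that ZFC is consistent, ZFC neither proves nor refutes (S).*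

*Proof.* **CH.** Theorem 2 with $\lambda=2^\omega=\omega_1$ gives saturation $\omega_1^+=\omega_2$.

**$MA(\omega_1)$.** We show that finite products of CCC posets are CCC (a standard result; see Kunen, *Set Theory*, Ch. II). Let $P$ be CCC and $p_\xi\in P$ for $\xi<\omega_1$. First we find an uncountable set of indices for which the $p_\xi$ are pairwise compatible. In $RO(P)$ put $w_\alpha=\bigvee_{\xi>\alpha}i(p_\xi)$. The $w_\alpha$ decrease, and they are eventually constant, since otherwise uncountably many differences between successive values would be nonzero and disjoint. Let $w\ne0$ be the eventual value and choose $p$ with $i(p)\le w$. For $p'\le p$ and $\beta<\omega_1$ we have $i(p')\le w\le w_\beta$, so $p'$ is compatible with $p_\xi$ for some $\xi>\beta$. Thus $D_\beta=\{q\le p:q\le p_\xi\text{ for some }\xi>\beta\}$ is dense below $p$. The poset $P\upharpoonright p$ is CCC, so $MA(\omega_1)$ gives a filter in it meeting all $D_\beta$, $\beta<\omega_1$. Uncountably many $p_\xi$ lie above members of this filter, and these $p_\xi$ are pairwise compatible.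

Now let $Q$ be another CCC poset and $(p_\xi,q_\xi)\in P\times Q$ for $\xi<\omega_1$. Choose an uncountable $I$ such that the $p_\xi$, $\xi\in I$, are pairwise compatible. Since $Q$ is CCC, there are $\xi\ne\eta$ in $I$ with $q_\xi,q_\eta$ compatible. So $P\times Q$ is CCC, and induction handles finite products.

Consequently, if $B$ is CCC, all finite powers $(B\setminus\{0\})^n$ are CCC, hence $\omega_2$-cc. Theorem 2 with $\lambda=\omega_1$ gives a homogeneous complete $C$ with $\mathrm{sat}(C)=\omega_2$.

**Cohen reals.** The failure of (S), in the stronger form stated, is Theorem 1 with $\kappa=\omega_2$.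

If ZFC is consistent, so are ZFC + CH and the theory of the extension by $\omega_2$ Cohen reals. In the first (S) holds, in the second it fails. $\blacksquare$
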